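\title{Every $n$-to-one map on $\mathbb{N}^*$ can be trivial}

\begin{abstract}
An $n$-to-one map on $\mathbb{N}^*=\beta\mathbb{N}\setminus\mathbb{N}$ is a continuous surjection from $\mathbb{N}^*$ onto a Hausdorff space all of whose fibers have exactly $n$ points. It is trivial if, after an identification of the range with $\mathbb{N}^*$, it is induced by a function $\mathbb{N}\to\beta\mathbb{N}$. We prove that OCA and Martin's axiom together imply that every $n$-to-one map on $\mathbb{N}^*$ is trivial, for every $n$, and is in fact induced by a function $\mathbb{N}\to\mathbb{N}$ that is $n$-to-one outside a finite set. Under the continuum hypothesis there are nontrivial $n$-to-one maps for every $n\ge 2$. Hence the existence of a nontrivial $n$-to-one map on $\mathbb{N}^*$ is independent of ZFC. The theorem extends to maps whose fiber size is finite and locally constant, and it fails in ZFC if ``exactly $n$'' is weakened to ``at most $n$''.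
\end{abstract}

\section{Introduction}\label{sec:intro}

Give $\mathbb{N}=\{0,1,2,\dots\}$ the discrete topology, let $\beta\mathbb{N}$ be its \v{C}ech--Stone compactification, and let $\mathbb{N}^*=\beta\mathbb{N}\setminus\mathbb{N}$. Every function $\mathbb{N}\to[0,1]$ has a unique continuous extension to $\beta\mathbb{N}$, and likewise every function $h:\mathbb{N}\to\beta\mathbb{N}$ has a unique continuous extension $\tilde h:\beta\mathbb{N}\to\beta\mathbb{N}$. Throughout, a \emph{map} is a continuous function.

\begin{definition}\label{def:trivial}
A map $g:\mathbb{N}^*\to\mathbb{N}^*$ is \emph{trivial} if $g=\tilde h\upharpoonright\mathbb{N}^*$ for some function $h:\mathbb{N}\to\beta\mathbb{N}$. For $n\ge1$, an \emph{$n$-to-one map on $\mathbb{N}^*$} is a continuous surjection $f:\mathbb{N}^*\to X$ onto a Hausdorff space $X$ such that every fiber $f^{-1}(y)$ has exactly $n$ points. Such an $f$ is \emph{trivial} if there is a homeomorphism $\varphi:X\to\mathbb{N}^*$ such that $\varphi\circ f$ is trivial in the first sense; otherwise $f$ is \emph{nontrivial}.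
\end{definition}

A trivial map is one that can be read off from countably many values prescribed on $\mathbb{N}$. The range of an $n$-to-one map carries no preferred identification with $\mathbb{N}^*$, and this is why the definition allows an arbitrary $\varphi$: triviality of $f$ is a property of the way the fibers of $f$ partition $\mathbb{N}^*$. For $n=1$ the definition is empty of content. A one-to-one map $f$ is a homeomorphism, and $\varphi=f^{-1}$, $h=\mathrm{id}$ show that it is trivial. For $n\ge2$ the model example is induced by $h(m)=\lfloor m/n\rfloor$. The function $h$ maps each residue class modulo $n$ bijectively onto $\mathbb{N}$, so $\mathbb{N}^*$ splits into $n$ clopen sheets, each mapped homeomorphically onto $\mathbb{N}^*$ by $\tilde h$.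

The following question is posed in \cite{head}.

\begin{quote}
\emph{Can one construct a nontrivial $n$-to-one map on $\mathbb{N}^*$, for some $n$, without additional axioms of set theory?}
\end{quote}

Under the continuum hypothesis (CH) there are nontrivial two-to-one maps on $\mathbb{N}^*$, and there are nontrivial autohomeomorphisms of $\mathbb{N}^*$. Shelah constructed a model of ZFC in which all autohomeomorphisms of $\mathbb{N}^*$ are trivial. Dow proved that PFA implies that every two-to-one map on $\mathbb{N}^*$ is trivial; in particular its range is homeomorphic to $\mathbb{N}^*$.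

Two considerations pull in opposite directions. If an $n$-to-one map splits into $n$ clopen sheets, as the model example does, then it is nothing more than a system of homeomorphisms between the sheets. It is then trivial as soon as these homeomorphisms are, and one expects the answer to depend on the axioms, as it does for autohomeomorphisms. But nothing in Definition~\ref{def:trivial} provides sheets: the range is an arbitrary Hausdorff space, and the fibers need not vary continuously. This freedom is real if the definition is relaxed slightly, for the quotient map that identifies two points of $\mathbb{N}^*$ has fibers with at most two points and is not of trivial form, in ZFC (Proposition~\ref{prop:sharp}). One could therefore hope for a ZFC construction that exploits discontinuity of the fibers. There is none.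

\begin{theorem}\label{thm:answer}
It is consistent with ZFC, relative to ZFC alone, that for every $n$ every $n$-to-one map on $\mathbb{N}^*$ is trivial. Under CH there are nontrivial $n$-to-one maps on $\mathbb{N}^*$ for every $n\ge2$. Hence the statement ``for some $n$ there is a nontrivial $n$-to-one map on $\mathbb{N}^*$'' is independent of ZFC, and so is the corresponding statement for each single $n\ge2$.
\end{theorem}

The first assertion comes from the following theorem. The axioms OCA and MA are recalled in Section~\ref{sec:background}; they are jointly consistent relative to ZFC, and they follow from PFA.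

\begin{theorem}[OCA+MA]\label{thm:main}
Let $n\ge1$ and let $f:\mathbb{N}^*\to X$ be a continuous surjection onto a Hausdorff space, all of whose fibers have exactly $n$ points. Then there are a homeomorphism $\varphi:X\to\mathbb{N}^*$ and a function $h:\mathbb{N}\to\mathbb{N}$, with all $h^{-1}(j)$ finite and $|h^{-1}(j)|=n$ for all but finitely many $j$, such that $\varphi\circ f=\tilde h\upharpoonright\mathbb{N}^*$. In particular $f$ is trivial.
\end{theorem}

The second assertion of Theorem~\ref{thm:answer} comes from two facts of ZFC: a trivial $n$-to-one map differs from the model example only on a finite set and by a relabeling, and a nontrivial autohomeomorphism can be hidden between two sheets.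

\begin{theorem}[ZFC]\label{thm:zfc}
\begin{enumerate}
\item[(1)] If $h:\mathbb{N}\to\beta\mathbb{N}$ and $\tilde h\upharpoonright\mathbb{N}^*$ is an $n$-to-one map onto $\mathbb{N}^*$, then $h(m)\in\mathbb{N}$ for all but finitely many $m$, the set $h^{-1}(j)$ is finite for every $j\in\mathbb{N}$, and $|h^{-1}(j)|=n$ for all but finitely many $j\in\mathbb{N}$.
\item[(2)] If $\mathbb{N}^*$ has a nontrivial autohomeomorphism, then for every $n\ge2$ there is a nontrivial $n$-to-one map $\mathbb{N}^*\to\mathbb{N}^*$.
\end{enumerate}
\end{theorem}

Finally, the size of the fibers may vary if it does so continuously.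

\begin{theorem}[OCA+MA]\label{thm:locconst}
If $f:\mathbb{N}^*\to X$ is a continuous surjection onto a Hausdorff space with finite fibers and $y\mapsto|f^{-1}(y)|$ is locally constant, then $\varphi\circ f=\tilde h\upharpoonright\mathbb{N}^*$ for some homeomorphism $\varphi:X\to\mathbb{N}^*$ and some finite-to-one $h:\mathbb{N}\to\mathbb{N}$.
\end{theorem}

Section~\ref{sec:background} collects the background, and Section~\ref{sec:zfc} proves the ZFC results. Section~\ref{sec:two} explains the proof of Theorem~\ref{thm:main} in the case $n=2$. The proof itself occupies Sections~\ref{sec:partitions}--\ref{sec:all}, and Section~\ref{sec:end} derives Theorems~\ref{thm:answer} and~\ref{thm:locconst}.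

\section{Ultrafilters, limits and axioms}\label{sec:background}

We write $\omega=\mathbb{N}$ and identify $k\in\omega$ with $\{0,\dots,k-1\}$, so that $A\cap k$ and $A\setminus k$ are the parts of $A\subseteq\mathbb{N}$ below $k$ and from $k$ on. We write $A\subseteq^*B$ if $A\setminus B$ is finite and $A=^*B$ if $A\,\triangle\,B$ is finite. ``Almost all'' means all but finitely many. The set of $n$-element subsets of $P$ is $[P]^n$.

\subsection{The space $\mathbb{N}^*$}
The points of $\beta\mathbb{N}$ are the ultrafilters on $\mathbb{N}$, the integers being the principal ones, and the sets $\{u:A\in u\}$, $A\subseteq\mathbb{N}$, form a base of clopen sets. Let $A^*$ be the set of nonprincipal ultrafilters that contain $A$. The assignment $A\mapsto A^*$ preserves finite unions, finite intersections and complements; $A^*\neq\emptyset$ if and only if $A$ is infinite; and $A^*\subseteq B^*$ if and only if $A\subseteq^*B$. The sets $A^*$ are exactly the clopen subsets of $\mathbb{N}^*$, and they form a base. A nonempty clopen subset of $B^*$ has the form $B_1^*$ with $B_1\subseteq B$ infinite.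

Let $D\subseteq\mathbb{N}$, $e:D\to\mathbb{N}$, and let $u$ be an ultrafilter with $D\in u$. The \emph{image} of $u$ is the ultrafilter $e(u)=\{T\subseteq\mathbb{N}:e^{-1}[T]\in u\}$. We use the following facts without further mention.
\begin{itemize}
\item If $e=e'$ on a member of $u$, then $e(u)=e'(u)$; and $(e'\circ e)(u)=e'(e(u))$ when the composition is defined on a member of $u$.
\item If $h:\mathbb{N}\to\beta\mathbb{N}$ extends $e$, then $\tilde h(u)=e(u)$. In particular, changing $h$ on a finite set does not change $\tilde h\upharpoonright\mathbb{N}^*$.
\item If $e$ is finite-to-one and $u$ is nonprincipal, then $e(u)$ is nonprincipal.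
\item If $e$ is injective, then $u\mapsto e(u)$ is a homeomorphism of $D^*$ onto $e[D]^*$; its inverse is induced by $e^{-1}$.
\end{itemize}
A homeomorphism $D^*\to D'^*$ is \emph{induced by a bijection between cofinite subsets} if it has the form $u\mapsto e(u)$ for a bijection $e$ from a cofinite subset of $D$ onto a cofinite subset of $D'$.

\subsection{Compact spaces}
A map from a compact space to a Hausdorff space is closed, so a continuous bijection between such spaces is a homeomorphism. Consequently, \emph{if $f:K\to X$ and $g:K\to Y$ are continuous surjections from a compact space onto Hausdorff spaces and have the same fibers, then $g=\varphi\circ f$ for a homeomorphism $\varphi:X\to Y$}: the bijection $\varphi$ is continuous because $\varphi^{-1}(F)=f(g^{-1}(F))$ is closed for closed $F$.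

If $\mathcal{W}$ is an ultrafilter on a set $I$ and $(y_i)_{i\in I}$ are points of a compact Hausdorff space, there is a unique point $\lim_{\mathcal{W}}y_i$ each of whose neighborhoods contains $y_i$ for $\mathcal{W}$-almost all $i$, that is, for all $i$ in a member of $\mathcal{W}$. Such limits commute with maps, and a closed set that contains $y_i$ for $\mathcal{W}$-almost all $i$ contains the limit.

For a countably infinite set $R$ we give $\mathcal{P}(R)$ the topology of $2^R$, a copy of the Cantor space $2^\omega$. For $R\subseteq\mathbb{N}$ the sets $\{A\subseteq R:A\cap k=s\}$, with $k\in\omega$ and $s\subseteq R\cap k$, form a base. A set is \emph{meager} if it is a countable union of nowhere dense sets. A nonmeager set is dense in some basic open set.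

\subsection{The axioms}
For a space $Z$, a set $K_0\subseteq[Z]^2$ is \emph{open} if $\{(z,z'):\{z,z'\}\in K_0\}$ is open in $Z\times Z$. We use OCA in Todor\v{c}evi\'c's form \cite[Ch.~8]{todorcevic}.

\begin{quote}
\textbf{OCA.} If $Z$ is a separable metrizable space and $K_0\subseteq[Z]^2$ is open, then either there is an uncountable $Y\subseteq Z$ with $[Y]^2\subseteq K_0$, or $Z=\bigcup_{t\in\omega}Z_t$ with $[Z_t]^2\cap K_0=\emptyset$ for all $t$.
\end{quote}
A set $Y$ with $[Y]^2\subseteq K_0$ is called \emph{$K_0$-homogeneous}.

Two elements of a partial order are \emph{compatible} if they have a common lower bound (a common \emph{extension}). The order is \emph{ccc} if every uncountable subset contains two compatible elements. A subset is \emph{dense} if every element has an extension in it, and a \emph{filter} is an upward closed subset in which any two elements have a common extension inside the subset. Martin's axiom MA says that for a ccc order and fewer than $\mathfrak{c}=2^{\aleph_0}$ dense sets some filter meets all of them; MA$_{\aleph_1}$ says this for $\aleph_1$ dense sets.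

The theory OCA+MA is consistent relative to ZFC \cite{todorcevic,velickovic}, and PFA implies it. Let $\mathfrak{b}$ be the least size of a family of functions $\omega\to\omega$ that is unbounded in the order of eventual domination. OCA implies $\mathfrak{b}=\aleph_2$ \cite{todorcevic}, and MA implies $\mathfrak{b}=\mathfrak{c}$. This gives the first of the following consequences of OCA+MA; the second and third are standard consequences of MA$_{\aleph_1}$.
\begin{enumerate}
\item[(M1)] $\mathfrak{c}=\aleph_2$, and MA$_{\aleph_1}$ holds.
\item[(M2)] Every $\subseteq^*$-decreasing sequence $(B_\alpha)$ of infinite subsets of $\mathbb{N}$ of length at most $\omega_1$ has an infinite \emph{pseudointersection}, that is, an infinite $B$ with $B\subseteq^*B_\alpha$ for all $\alpha$.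
\item[(M3)] The space $2^\omega$ is not a union of $\aleph_1$ meager sets.
\item[(M4)] (Veli\v{c}kovi\'c \cite{velickovic}.) Every autohomeomorphism of $\mathbb{N}^*$ is induced by a bijection between cofinite subsets of $\mathbb{N}$. Identifying infinite sets $D,D'\subseteq\mathbb{N}$ with $\mathbb{N}$, we see that every homeomorphism $D^*\to D'^*$ is induced by a bijection between cofinite subsets of $D$ and $D'$.
\end{enumerate}
On the other side, CH implies that $\mathbb{N}^*$ has a nontrivial autohomeomorphism (W.~Rudin \cite{rudin}).

\section{Trivial maps in ZFC}\label{sec:zfc}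

A function $h:\mathbb{N}\to\beta\mathbb{N}$ has an integer-valued part and a part with values in $\mathbb{N}^*$. The first part controls the sizes of the fibers of $\tilde h$ by a direct count. The second part is negligible, because a countable subset of $\mathbb{N}^*$ is nowhere dense.

\begin{lemma}\label{lem:count}
Let $h:\mathbb{N}\to\beta\mathbb{N}$ satisfy $\tilde h[\mathbb{N}^*]\subseteq\mathbb{N}^*$. Put $D=\{m:h(m)\in\mathbb{N}^*\}$, $D'=\mathbb{N}\setminus D$, and $a_j=|h^{-1}(j)|$ for $j\in\mathbb{N}$. Let $J\subseteq\mathbb{N}$ be infinite and $r\in\omega$.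
\begin{enumerate}
\item[(a)] Every $a_j$ is finite.
\item[(b)] If $a_j\ge r$ for all $j\in J$, then every $v\in J^*$ has at least $r$ preimages under $\tilde h$ in $D'^*$.
\item[(c)] If $a_j\le r$ for all $j\in J$, then every $v\in J^*$ has at most $r$ preimages under $\tilde h$ in $D'^*$.
\item[(d)] Some $v\in J^*$ has no preimage under $\tilde h$ in $D^*$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) If $h^{-1}(j)$ were infinite, a nonprincipal ultrafilter containing it would be sent to $j\notin\mathbb{N}^*$.

(b) For $j\in J$ choose distinct elements $e_1(j),\dots,e_r(j)$ of $h^{-1}(j)$. The functions $e_l:J\to D'$ are injective right inverses of $h$ with pairwise disjoint ranges. So for $v\in J^*$ the points $e_1(v),\dots,e_r(v)$ of $D'^*$ are distinct, and $\tilde h(e_l(v))=v$.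

(c) If $x\in D'^*$ and $\tilde h(x)=v\in J^*$, then $h^{-1}[J]\in x$. The set $h^{-1}[J]$ is a union of at most $r$ sets $T$ on which $h$ is injective, and $\tilde h$ is injective on each $T^*$.

(d) By continuity $\tilde h[D^*]\subseteq\overline{h[D]}$. The set $J$ has uncountably many infinite subsets with pairwise finite intersections: identify $J$ with the set of finite binary strings and take the sets of initial segments of infinite strings. Hence $J^*$ contains uncountably many pairwise disjoint nonempty open sets. One of them misses the countable set $h[D]$ and therefore, being open, misses its closure in $\mathbb{N}^*$.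
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:zfc}(1)]
We use the notation of Lemma~\ref{lem:count}. The sets $h^{-1}(j)$ are finite by (a). If $a_j\ge n+1$ for infinitely many $j$, then (b) gives a fiber with more than $n$ points. If $a_j\le n-1$ for infinitely many $j$, then (c) and (d) give a fiber with fewer than $n$ points. So $a_j=n$ for all $j$ in a cofinite set $J$. Since $J^*=\mathbb{N}^*$, part (b) shows that every $v\in\mathbb{N}^*$ already has $n$ preimages in $D'^*$. A point of $D^*$ would be an $(n+1)$st preimage of its image, so $D^*=\emptyset$ and $D$ is finite.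
\end{proof}

Take $n=1$. If $h$ induces an autohomeomorphism and $J$ is the cofinite set of $j$ with $a_j=1$, then $\mathbb{N}\setminus h^{-1}[J]=D\cup\bigcup_{j\notin J}h^{-1}(j)$ is finite, so $h$ restricts to a bijection between cofinite subsets of $\mathbb{N}$. Conversely, such a bijection, extended arbitrarily to $\mathbb{N}$, induces a trivial autohomeomorphism. Thus an autohomeomorphism of $\mathbb{N}^*$ is trivial if and only if it is induced by a bijection between cofinite sets, and the trivial autohomeomorphisms are closed under composition and inversion.

\begin{proof}[Proof of Theorem~\ref{thm:zfc}(2)]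
Let $\theta$ be a nontrivial autohomeomorphism and $n\ge2$. Partition $\mathbb{N}$ into infinite sets $N_1,\dots,N_n$ and fix bijections $b_j:\mathbb{N}\to N_j$. Define $f:\mathbb{N}^*\to\mathbb{N}^*$ by $f(b_j(u))=u$ for $j<n$ and $f(b_n(u))=\theta(u)$, for $u\in\mathbb{N}^*$. Then $f$ maps each of the clopen sets $N_j^*$ homeomorphically onto $\mathbb{N}^*$, so it is an $n$-to-one map. Suppose $\varphi\circ f=\tilde h\upharpoonright\mathbb{N}^*$ with $\varphi$ an autohomeomorphism and $h:\mathbb{N}\to\beta\mathbb{N}$. The continuous extension of $h\circ b_j$ is $\tilde h\circ\tilde b_j$, by uniqueness. For $u\in\mathbb{N}^*$ we have $\tilde h(b_1(u))=\varphi(u)$, since $1<n$, and $\tilde h(b_n(u))=\varphi(\theta(u))$. So $\varphi$ and $\varphi\circ\theta$ are trivial, and hence $\theta=\varphi^{-1}\circ(\varphi\circ\theta)$ is trivial, a contradiction.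
\end{proof}

The same count shows that for $n\ge2$ the words ``exactly $n$'' in Theorem~\ref{thm:main} cannot be replaced by ``at most $n$'', whatever axioms are assumed.

\begin{proposition}[ZFC]\label{prop:sharp}
Let $a\neq b$ be points of $\mathbb{N}^*$ and let $f:\mathbb{N}^*\to X$ be the quotient map that identifies $a$ with $b$ and nothing else. Then $X$ is compact Hausdorff, all fibers of $f$ have at most two points, and there are no homeomorphism $\varphi:X\to\mathbb{N}^*$ and function $h:\mathbb{N}\to\beta\mathbb{N}$ with $\varphi\circ f=\tilde h\upharpoonright\mathbb{N}^*$.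
\end{proposition}

\begin{proof}
Collapsing a closed subset of a compact Hausdorff space to a point gives a compact Hausdorff space. Suppose $\varphi\circ f=\tilde h\upharpoonright\mathbb{N}^*$. This map is onto $\mathbb{N}^*$, and $\{a,b\}$ is its only fiber with more than one point. In the notation of Lemma~\ref{lem:count}: if $a_j\ge2$ for all $j$ in an infinite $J$, then by (b) each of the infinitely many points of $J^*$ has two preimages; if $a_j=0$ for all $j$ in an infinite $J$, then by (c) and (d) some point has no preimage. Both are impossible, so $a_j=1$ for almost all $j$, and by (b) and (c) every $v\in\mathbb{N}^*$ has exactly one preimage in $D'^*$. If $D$ is infinite, each of the infinitely many points of $D^*$ shares its image with a point of $D'^*$ and so belongs to $\{a,b\}$, which is absurd. If $D$ is finite, then $D'^*=\mathbb{N}^*$ and $\tilde h\upharpoonright\mathbb{N}^*$ is injective, although it identifies $a$ and $b$.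
\end{proof}

\section{The two-to-one case}\label{sec:two}

This section is a guide to the proof of Theorem~\ref{thm:main} and is not used later. Let $f:\mathbb{N}^*\to X$ be two-to-one, and let $\iota(x)$ be the other point in the fiber of $x$. For $A\subseteq\mathbb{N}$ put $A^c=\mathbb{N}\setminus A$ and
\[
X_A=f(A^*)\cap f((A^c)^*),
\]
the closed set of those $y$ whose fiber is split by $A$. Every $y$ lies in some $X_A$. In the model example $h(m)=\lfloor m/2\rfloor$ one has $X_A=J_A^*$, where $J_A$ is the set of $j$ such that exactly one of $2j$, $2j+1$ is in $A$; so there every $X_A$ is clopen, and $X_A=X$ for the set $A$ of even numbers.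

\emph{If one set splits all fibers, the theorem follows from \textup{(M4)}.} Suppose $X_A=X$. Then $f$ maps both $A^*$ and $(A^c)^*$ bijectively, hence homeomorphically, onto $X$, and $\iota$ restricts to a homeomorphism $A^*\to(A^c)^*$. By (M4) it is induced by a bijection $e$ from a cofinite $D=\{d_0,d_1,\dots\}\subseteq A$ onto a cofinite subset of $A^c$. Let $h(d_j)=h(e(d_j))=j$, and let $h=0$ on the finitely many remaining integers. The fibers of $\tilde h\upharpoonright\mathbb{N}^*$ are the pairs $\{u,e(u)\}$ with $u\in A^*$, and these are the fibers of $f$.

\emph{If $\iota$ is continuous, compactness nearly provides such a set.} In that case $f^{-1}(X_A)=A^*\,\triangle\,\iota^{-1}(A^*)$ is clopen, so $X\setminus X_A$ is the image of a compact set, and $X_A$ is clopen. Finitely many $X_A$ cover $X$, and the argument above can be run over each member of a finite clopen partition of $X$. The whole difficulty is therefore the continuity of $\iota$.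

\emph{How $\iota$ can be discontinuous.} Let $x=\lim_{\mathcal{W}}x_i$ and $x'=\lim_{\mathcal{W}}\iota(x_i)$. Then $f(x')=f(x)$, so $x'=\iota(x)$ or $x'=x$. Continuity fails exactly when the second case occurs for some such limit: the two points of the fibers merge, while the limit fiber acquires a second point elsewhere. For general compact spaces this does happen.

\begin{example}\label{ex:merge}
Let $K$ consist of a convergent sequence $a_k\to a$ and an isolated point $b$, and let $Y$ consist of a convergent sequence $y_k\to y$. The map $a_{2k},a_{2k+1}\mapsto y_k$ and $a,b\mapsto y$ is exactly two-to-one. The partners $a_{2k+1}$ of the points $a_{2k}$ converge to $a$ and not to the partner $b$ of $a$. No finite clopen partition of $K$ separates all fibers, since the piece containing $a$ contains almost all $a_k$.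
\end{example}

\emph{The contradiction to aim for.} Suppose we find an ultrafilter $\mathcal{W}$ on an index set $I$, points $b_i\in\mathbb{N}^*$ and sets $A,S\subseteq\mathbb{N}$ such that
\begin{enumerate}
\item[(1)] $A$ does not split the pair $\{b_i,\iota(b_i)\}$, for every $i$;
\item[(2)] $S$ splits the pair $\{b_i,\iota(b_i)\}$, for every $i$;
\item[(3)] $\lim_{\mathcal{W}}f(b_i)\in X_A$.
\end{enumerate}
Then $x=\lim_{\mathcal{W}}b_i$ and $x'=\lim_{\mathcal{W}}\iota(b_i)$ are distinct by (2), so they form the fiber over $\lim_{\mathcal{W}}f(b_i)$. By (1) they are on the same side of $A$, contradicting (3). In Example~\ref{ex:merge} the analogs of (1) and (3) hold for the clopen set $K\setminus\{b\}$, and what is missing is a clopen set as in (2).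

Condition (1) is what a failure of continuity supplies: near a bad point, no $X_A$ contains an open set. Conditions (2) and (3) compete. With MA$_{\aleph_1}$ and OCA one can meet $\aleph_1$ splitting requirements by one set $S$, so we need $|I|\le\aleph_1$. To obtain (3), on the other hand, we do not know $A$ in advance and have to run through all $\mathfrak{c}=\aleph_2$ subsets of $\mathbb{N}$; and $A$ must be fixed \emph{before} the points $b_i$ are chosen, since they have to satisfy (1). The Decision Lemma of Section~\ref{sec:decision} resolves this: it assigns an open set $p(i)$ to each $i$ in an index set of size $\aleph_1$ and finds $A$ such that (3) holds for \emph{every} choice of points with $f(b_i)\in p(i)$. The scheme is used twice. In Section~\ref{sec:dense} it shows that the set $G$ of good points of $X$ is dense, with $S$ supplied by the Splitting Lemma of Section~\ref{sec:split}. In Section~\ref{sec:all} it is one step in the proof that $G=X$.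

\section{Partitions that separate fibers}\label{sec:partitions}

From here to the end of Section~\ref{sec:all} we assume OCA+MA and fix $n\ge2$ and an $n$-to-one map $f:\mathbb{N}^*\to X$; the case $n=1$ of Theorem~\ref{thm:main} was settled in the introduction. The space $X$ is compact Hausdorff and $f$ is closed. The present section uses no additional axioms.

A \emph{partition} is a finite partition of $\mathbb{N}$. For a partition $P$ and $\sigma\in[P]^n$ put
\[
X_{P,\sigma}=\bigcap_{U\in\sigma}f(U^*),\qquad X_P=\bigcup_{\sigma\in[P]^n}X_{P,\sigma}.
\]
Since every fiber has exactly $n$ points, $y\in X_{P,\sigma}$ if and only if $f^{-1}(y)$ has exactly one point in each $U^*$, $U\in\sigma$, and no other point. Hence the sets $X_{P,\sigma}$ are pairwise disjoint, and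
\[
X_P=\{y\in X:|U^*\cap f^{-1}(y)|\le1\text{ for all }U\in P\}
\]
is the set of points whose fiber is separated by $P$. The $X_{P,\sigma}$ are closed and finite in number, so $X_P$ is closed and each $X_{P,\sigma}$ is clopen in $X_P$.

\begin{lemma}\label{lem:XP}
\begin{enumerate}
\item[(a)] Every $y\in X$ lies in $X_Q$ for some partition $Q$ with $n$ pieces, and for such $Q$ we have $X_Q=\bigcap_{A\in Q}f(A^*)$.
\item[(b)] If $P'$ refines $P$, then $X_P\subseteq X_{P'}$, and $X_P$ is clopen in $X_{P'}$. In particular $X_{P'}\setminus X_P$ is closed in $X$, and any finitely many sets $X_{P_1},\dots,X_{P_l}$ are contained in $X_{P'}$ for a common refinement $P'$.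
\item[(c)] For $U\in\sigma\in[P]^n$, the map $f$ sends $U^*\cap f^{-1}(X_{P,\sigma})$ homeomorphically onto $X_{P,\sigma}$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The $n$ points of $f^{-1}(y)$ are distinct ultrafilters, so they contain pairwise disjoint sets, which can be enlarged to a partition. For $|Q|=n$ the only $\sigma\in[Q]^n$ is $Q$.

(b) The inclusion follows from the description of $X_P$ by fibers. A point $y\in X_{P',\sigma'}$ lies in $X_P$ if and only if distinct members of $\sigma'$ lie in distinct pieces of $P$. This depends only on $\sigma'$, so $X_P$ is a union of some of the sets $X_{P',\sigma'}$ and $X_{P'}\setminus X_P$ is the union of the others.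

(c) The restriction is a continuous bijection from a compact space onto a Hausdorff space.
\end{proof}

So $X$ is a directed union of closed sets $X_P$, over each of which $f$ splits into sheets. To apply compactness we need interiors. Let
\[
G=\bigcup_P\operatorname{int}X_P .
\]
This is an open subset of $X$. Call $C\subseteq X$ \emph{good} if $C$ is clopen in $X$ and $C\subseteq G$. We do not know yet that $X$ is zero-dimensional, but $G$ inherits this property from $\mathbb{N}^*$.

\begin{lemma}\label{lem:good}
\begin{enumerate}
\item[(a)] Every compact $K\subseteq G$, in particular every good set, is contained in some $X_P$.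
\item[(b)] If $O\subseteq X$ is open and $K\subseteq G\cap O$ is compact, there is a good $C$ with $K\subseteq C\subseteq O$. In particular $G\cap O$ is the union of the good subsets of $O$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Cover $K$ by finitely many sets $\operatorname{int}X_{P}$ and use Lemma~\ref{lem:XP}(b).

(b) A finite union of good subsets of $O$ is a good subset of $O$, so by compactness it suffices to treat $K=\{y\}$. Let $y\in\operatorname{int}X_P$ and $y\in X_{P,\sigma}$. The set $O'=(O\cap\operatorname{int}X_P)\setminus\bigcup_{\sigma'\neq\sigma}X_{P,\sigma'}$ is open, contains $y$, and is contained in $G\cap O\cap X_{P,\sigma}$. Pick $U\in\sigma$, let $x$ be the point of $U^*\cap f^{-1}(y)$, and choose a clopen $D^*\ni x$ with $D^*\subseteq U^*\cap f^{-1}(O')$. Then $D^*$ is a relatively open subset of $U^*\cap f^{-1}(X_{P,\sigma})$, so by Lemma~\ref{lem:XP}(c) $f(D^*)=W\cap X_{P,\sigma}$ for an open $W\subseteq X$. Since $f(D^*)\subseteq O'\subseteq X_{P,\sigma}$, we get $f(D^*)=W\cap O'$, which is open in $X$. It is also closed, and $y\in f(D^*)\subseteq O'$.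
\end{proof}

\section{Good sets come from equivalence relations on $\mathbb{N}$}\label{sec:lifting}

Over a good set the sheets are clopen subsets of $\mathbb{N}^*$, so Veli\v{c}kovi\'c's theorem applies to the homeomorphisms between them. This is the only place where (M4) is used.

\begin{lemma}\label{lem:lift}
Let $C$ be good. There are $D\subseteq\mathbb{N}$ and injections $e_1,\dots,e_n:D\to\mathbb{N}$ with $e_1=\mathrm{id}$ and with pairwise disjoint ranges such that
\[
f^{-1}(C)=\Bigl(\bigcup_{j\le n}e_j[D]\Bigr)^*\quad\text{and}\quad f^{-1}(f(u))=\{e_1(u),\dots,e_n(u)\}\ \text{ for all }u\in D^*.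
\]
\end{lemma}

\begin{proof}
Let $C\subseteq X_P$. For $\sigma\in[P]^n$ the set $C_\sigma=C\cap X_{P,\sigma}$ is clopen in $C$, hence in $X$. Consider only those $\sigma$ with $C_\sigma\neq\emptyset$, and list each as $\sigma=\{U_1^\sigma,\dots,U_n^\sigma\}$. The nonempty clopen set $(U_j^\sigma)^*\cap f^{-1}(C_\sigma)$ has the form $(M_j^\sigma)^*$ with $M_j^\sigma$ infinite. The finitely many sets $(M_j^\sigma)^*$, over all $\sigma$ and $j$, partition $f^{-1}(C)$. So the $M_j^\sigma$ have pairwise finite intersections, and after removing finite sets we may assume that they are pairwise disjoint.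

By Lemma~\ref{lem:XP}(c), $f$ maps each $(M_j^\sigma)^*$ homeomorphically onto $C_\sigma$. Hence the function sending $u\in(M_1^\sigma)^*$ to the point of $(M_j^\sigma)^*$ with the same $f$-value is a homeomorphism. By (M4) it is induced by a bijection $e_j^\sigma$ between cofinite subsets of $M_1^\sigma$ and $M_j^\sigma$; we take $e_1^\sigma=\mathrm{id}$. Let $D_\sigma$ be the intersection of the domains of $e_1^\sigma,\dots,e_n^\sigma$. It is cofinite in $M_1^\sigma$, so $e_j^\sigma[D_\sigma]$ is cofinite in $M_j^\sigma$. Put $D=\bigcup_\sigma D_\sigma$ and $e_j=\bigcup_\sigma e_j^\sigma\upharpoonright D_\sigma$. Since the sets $M_j^\sigma$ are pairwise disjoint, the $e_j$ are injections with pairwise disjoint ranges, and the union of the ranges differs from $\bigcup_{\sigma,j}M_j^\sigma$ by a finite set. A point $u\in D^*$ lies in $D_\sigma^*$ for one $\sigma$. Then $e_j(u)=e_j^\sigma(u)$, and these are the $n$ points of the fiber of $f(u)$.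
\end{proof}

For each good $C$ fix, once and for all, $D$ and $e_1,\dots,e_n$ as in the lemma. Let $B_C=\bigcup_je_j[D]$, so that $f^{-1}(C)=B_C^*$, and let $E_C$ be the equivalence relation on $B_C$ whose classes are the sets $\{e_1(d),\dots,e_n(d)\}$, $d\in D$. All classes have exactly $n$ elements; $[m]_C$ denotes the class of $m\in B_C$. Every $x\in B_C^*$ has the form $e_j(u)$ with $j\le n$ and $u\in D^*$, because $x$ contains one of the sets $e_j[D]$.

We can now reduce the theorem to a statement about $G$.

\begin{proposition}\label{prop:reduction}
If $G=X$, then the conclusion of Theorem~\ref{thm:main} holds.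
\end{proposition}

\begin{proof}
If $G=X$, then $X$ is good. Take $D$ and $e_j$ for $C=X$. Since $B_X^*=\mathbb{N}^*$, the set $B_X$ is cofinite and $D$ is infinite, say $D=\{d_0,d_1,\dots\}$ without repetitions. Let $h(e_j(d_l))=l$ for $j\le n$ and $l\in\mathbb{N}$, and let $h=0$ on the finite set $\mathbb{N}\setminus B_X$. All $h^{-1}(l)$ are finite, and $|h^{-1}(l)|=n$ for $l\neq0$. The restriction $h\upharpoonright D$ is a bijection onto $\mathbb{N}$, so $\tilde h$ maps $D^*$ bijectively onto $\mathbb{N}^*$. Since $h\circ e_j=h\upharpoonright D$, we have $\tilde h(e_j(u))=\tilde h(u)$ for $u\in D^*$. Therefore $\tilde h$ maps $\mathbb{N}^*$ onto $\mathbb{N}^*$, and its fibers are the sets $\{e_1(u),\dots,e_n(u)\}$, $u\in D^*$, which are the fibers of $f$. Two continuous surjections from a compact space onto Hausdorff spaces with the same fibers differ by a homeomorphism $\varphi$.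
\end{proof}

The next lemma translates between fibers over $C$ and $E_C$-classes. It is needed in Section~\ref{sec:all}.

\begin{lemma}\label{lem:dictionary}
Let $C$ be good and $x\in B_C^*$.
\begin{enumerate}
\item[(a)] If $T\subseteq B_C$ is a union of $E_C$-classes and $T\in x$, then $T\in x'$ for every $x'$ with $f(x')=f(x)$.
\item[(b)] If $M\in x$, $M\subseteq B_C$, and $\rho:M\to\mathbb{N}$ satisfies $\rho(m)\in[m]_C$ for all $m\in M$, then $\rho(x)\in\mathbb{N}^*$ and $f(\rho(x))=f(x)$.
\item[(c)] \textup{(Rainbow criterion.)} If $c$ is a function from $\mathbb{N}$ to a finite set of colors that is injective on almost all $E_C$-classes, then $C\subseteq X_P$ for the partition $P$ of $\mathbb{N}$ into the color classes of $c$.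
\end{enumerate}
\end{lemma}

\begin{proof}
Write $x=e_j(u)$ with $u\in D^*$.

(a) We have $x'=e_{j'}(u)$ for some $j'$, and $e_j^{-1}[T]=e_{j'}^{-1}[T]$ because $T$ is a union of classes.

(b) The set $e_j^{-1}[M]\in u$ is the union of the $n$ sets $\{d:\rho(e_j(d))=e_{j'}(d)\}$, $j'\le n$. One of them belongs to $u$, and then $\rho(x)=e_{j'}(u)$.

(c) Every fiber over $C$ has the form $\{e_1(u),\dots,e_n(u)\}$ with $u\in D^*$. There are colors $l_1,\dots,l_n$ such that $c(e_j(d))=l_j$ for all $j$, for $u$-almost all $d$. As $u$ is nonprincipal, $c$ is injective on the class of such a $d$, so the $l_j$ are distinct. Since $c^{-1}(l_j)\in e_j(u)$, the partition $P$ separates the fiber.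
\end{proof}

\section{The Decision Lemma}\label{sec:decision}

We want open sets $p(i)$, indexed by a set of size $\aleph_1$, such that all limits of points $y_i\in p(i)$ fall into a single $X_Q$. The plan is to shrink the $p(i)$ in $\omega_2$ steps, deciding at step $\alpha$ whether all such limits lie in $f(A_\alpha^*)$ or none does, where $A_\alpha$ runs through $\mathcal{P}(\mathbb{N})$. At limit steps we cannot intersect infinitely many open sets, so we only ask that the sets shrink for most indices. With the index set $\omega$ and ``most'' meaning ``almost all'', a diagonal argument passes limit steps of cofinality $\omega$. To pass steps of cofinality $\omega_1$ we use $\omega_1$ rows, each a copy of $\omega$, and make row $\xi$ responsible for only countably many of the earlier steps.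

Let $I=\omega_1\times\omega$. Let $\mathcal{F}$ be the filter of all $F\subseteq I$ for which there is $\delta<\omega_1$ such that for every $\xi\ge\delta$ we have $(\xi,k)\in F$ for almost all $k$. Fix an ultrafilter $\mathcal{W}\supseteq\mathcal{F}$ on $I$. Let $H\subseteq X$ be closed and nonempty. A \emph{target in $H$} is a function $p$ from $I$ to the nonempty relatively open subsets of $H$. Put $q\le p$ if $\{i:q(i)\subseteq p(i)\}\in\mathcal{F}$; this relation is transitive because $\mathcal{F}$ is a filter. The \emph{limit set} of $p$ is
\[
Z(p)=\bigcap_{W\in\mathcal{W}}\overline{\bigcup_{i\in W}p(i)} .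
\]
It is compact, and it has the following properties.
\begin{itemize}
\item If $y_i\in p(i)$ for all $i$, then $\lim_{\mathcal{W}}y_i\in Z(p)$, since for $W\in\mathcal{W}$ the set $\bigcup_{i\in W}p(i)$ contains $y_i$ for all $i\in W$. In particular $Z(p)\neq\emptyset$.
\item If $q\le p$, then $Z(q)\subseteq Z(p)$. Indeed, let $F=\{i:q(i)\subseteq p(i)\}$. For $W\in\mathcal{W}$ we have $W\cap F\in\mathcal{W}$ and $\bigcup_{i\in W\cap F}q(i)\subseteq\bigcup_{i\in W}p(i)$.
\end{itemize}

\begin{lemma}\label{lem:closed}
Let $\lambda<\omega_2$ be a limit ordinal and let $(p_\alpha)_{\alpha<\lambda}$ be targets in $H$ with $p_\beta\le p_\alpha$ for $\alpha<\beta$. Then there is a target $q$ with $q\le p_\alpha$ for all $\alpha<\lambda$.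
\end{lemma}

\begin{proof}
By transitivity we may pass to a cofinal subsequence, so let $\lambda=\omega$ or $\lambda=\omega_1$.

\emph{Diagonalization in one row.} Let $O_j(k)$, $j,k\in\omega$, be sets such that for each $j$ we have $O_{j+1}(k)\subseteq O_j(k)$ for almost all $k$. Let $N(k)$ be the largest $N\le k$ such that $O_{j+1}(k)\subseteq O_j(k)$ for all $j<N$, and put $O(k)=O_{N(k)}(k)$. For fixed $j$ we have $N(k)\ge j$ for almost all $k$, and for these $k$ the chain of inclusions gives $O(k)\subseteq O_j(k)$.

\emph{The case $\lambda=\omega$.} For each $j$ choose $\delta_j<\omega_1$ witnessing $p_{j+1}\le p_j$, and let $\delta=\sup_j\delta_j<\omega_1$. In each row $\xi\ge\delta$ diagonalize the sets $O_j(k)=p_j(\xi,k)$ to define $q(\xi,k)$. For $\xi<\delta$ let $q(\xi,k)=p_0(\xi,k)$. Then $\delta$ witnesses $q\le p_j$ for every $j$.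

\emph{The case $\lambda=\omega_1$.} For $\alpha<\beta<\omega_1$ choose $\delta(\alpha,\beta)<\omega_1$ witnessing $p_\beta\le p_\alpha$. Let $E$ consist of $0$ and all limit ordinals $\eta<\omega_1$ such that $\delta(\alpha,\beta)\le\eta$ whenever $\alpha<\beta<\eta$. The set $E$ is closed under suprema of increasing sequences, directly from the definition. It is unbounded: starting from any $\gamma_0$, choose countable ordinals $\gamma_{s+1}>\gamma_s$ above the countably many $\delta(\alpha,\beta)$ with $\alpha<\beta<\gamma_s$; then $\sup_s\gamma_s\in E$. So $\eta(\xi)=\max\{\eta\in E:\eta\le\xi\}$ exists for each $\xi<\omega_1$.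

If $\eta(\xi)=0$, let $q(\xi,k)=p_0(\xi,k)$. Otherwise, for $\alpha<\beta<\eta(\xi)$ we have $\delta(\alpha,\beta)\le\eta(\xi)\le\xi$, so $p_\beta(\xi,k)\subseteq p_\alpha(\xi,k)$ for almost all $k$. Choose $\alpha_0<\alpha_1<\cdots$ cofinal in $\eta(\xi)$ and diagonalize the sets $O_j(k)=p_{\alpha_j}(\xi,k)$ to define $q(\xi,k)$. For $\alpha<\eta(\xi)$ pick $j$ with $\alpha<\alpha_j$; then $q(\xi,k)\subseteq p_{\alpha_j}(\xi,k)\subseteq p_\alpha(\xi,k)$ for almost all $k$. Given $\alpha<\omega_1$, let $\delta$ be the least element of $E$ above $\alpha$. For $\xi\ge\delta$ we have $\eta(\xi)\ge\delta>\alpha$, so $\delta$ witnesses $q\le p_\alpha$.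
\end{proof}

\begin{lemma}[Decision Lemma]\label{lem:decision}
For every nonempty closed $H\subseteq X$ there are a target $p$ in $H$ and a partition $Q$ with $n$ pieces such that $Z(p)\subseteq X_Q$.
\end{lemma}

\begin{proof}
By (M1) list $\mathcal{P}(\mathbb{N})=\{A_\alpha:\alpha<\omega_2\}$. We build a decreasing sequence of targets $(p_\alpha)_{\alpha<\omega_2}$, starting with the constant target $p_0(i)=H$ and using Lemma~\ref{lem:closed} at limit steps. Given $p_\alpha$, we distinguish two cases. \emph{Case 1}: some $p'\le p_\alpha$ has $Z(p')\cap f(A_\alpha^*)=\emptyset$; let $p_{\alpha+1}$ be such a $p'$. \emph{Case 2}: there is no such $p'$; let $p_{\alpha+1}=p_\alpha$.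

In Case 2 we have $Z(p_\alpha)\subseteq f(A_\alpha^*)$. For suppose $y\in Z(p_\alpha)\setminus f(A_\alpha^*)$, and take an open $O\ni y$ with $\overline{O}\cap f(A_\alpha^*)=\emptyset$. Let $W=\{i:p_\alpha(i)\cap O\neq\emptyset\}$. If $W\notin\mathcal{W}$, then $I\setminus W\in\mathcal{W}$ and $\bigcup_{i\notin W}p_\alpha(i)$ misses the neighborhood $O$ of $y$, contrary to $y\in Z(p_\alpha)$. So $W\in\mathcal{W}$. Let $p'(i)=p_\alpha(i)\cap O$ for $i\in W$ and $p'(i)=p_\alpha(i)$ otherwise. Then $p'\le p_\alpha$ and $Z(p')\subseteq\overline{O}$, so we are in Case 1.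

The sets $Z(p_\alpha)$ are nonempty, compact and decreasing. Pick $y\in\bigcap_\alpha Z(p_\alpha)$ and, by Lemma~\ref{lem:XP}(a), a partition $Q=\{A_{\alpha_1},\dots,A_{\alpha_n}\}$ with $y\in X_Q$. For each $j$ the point $y$ lies in $Z(p_{\alpha_j+1})\cap f(A_{\alpha_j}^*)$, so Case 2 occurred at step $\alpha_j$. For $\alpha=\max_j\alpha_j$ we obtain $Z(p_\alpha)\subseteq\bigcap_jf(A_{\alpha_j}^*)=X_Q$.
\end{proof}

\section{Splitting $\aleph_1$ maps by one set}\label{sec:split}

This section does not involve $f$. In the application, $g_i$ sends a point to another point of the same fiber, and we need one set $S$ that separates some point from its partner, for $\aleph_1$ indices $i$ at once. We have the freedom to choose the point after $S$.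

\begin{lemma}[Splitting Lemma]\label{lem:split}
For $i<\omega_1$ let $B_i\subseteq\mathbb{N}$ be infinite and let $g_i:B_i^*\to(\mathbb{N}\setminus B_i)^*$ be a map. There is $S\subseteq\mathbb{N}$ such that for every $i$ there is $b\in B_i^*$ with exactly one of $b$, $g_i(b)$ in $S^*$.
\end{lemma}

For one index, $S=B_i$ works. If each $g_i$ is induced by a finite-to-one $e_i:B_i\to\mathbb{N}\setminus B_i$, the lemma follows from (M3): the set $S$ fails for $i$ only if, for some $k$, we have $m\in S\Leftrightarrow e_i(m)\in S$ for all $m\in B_i\setminus k$; for fixed $k$ this condition is closed, and it is nowhere dense because beyond any finite stage one can put a large $m\in B_i$ into $S$ and leave $e_i(m)$ out. For an arbitrary map $g_i$ we have no such description of the set of failures, and (M4) is not available since $g_i$ is not assumed to be a homeomorphism onto a clopen set. We use OCA to show that the set of failures cannot be nonmeager on uncountably many members of a suitable almost disjoint family.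

\begin{proof}
For $S\subseteq\mathbb{N}$ choose $\Phi_i(S)\subseteq B_i$ with $\Phi_i(S)^*=g_i^{-1}(S^*)$. Taking preimages preserves intersections and inclusions, and $g_i$ takes values in $(\mathbb{N}\setminus B_i)^*$. Hence
\begin{equation}\label{eq:phi}
\Phi_i(S\cap S')=^*\Phi_i(S)\cap\Phi_i(S'),\qquad \Phi_i(S)=^*\Phi_i(S\setminus B_i),
\end{equation}
and $S\subseteq S'$ implies $\Phi_i(S)\subseteq^*\Phi_i(S')$. Let $\mathcal{A}_i=\{S:S\cap B_i=^*\Phi_i(S)\}$. If $S\notin\mathcal{A}_i$, then any $b\in((S\cap B_i)\,\triangle\,\Phi_i(S))^*$ is as required for $i$. So suppose, toward a contradiction, that $\mathcal{P}(\mathbb{N})=\bigcup_{i<\omega_1}\mathcal{A}_i$.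

\emph{Step 1: a family of branches.} To define an open coloring we need an almost disjoint family $(R_x)_{x\in2^\omega}$ in which $R_x\cap R_y$ depends continuously on $(x,y)$ and every $R_x$ meets every $B_i$ in an infinite set. Let $\Sigma_\ell$ be the set of binary strings of length $\ell$ and $\Sigma=\bigcup_\ell\Sigma_\ell$. Consider the countable, hence ccc, order of all functions $\pi:k\to\Sigma$, $k\in\omega$, such that the length $|\pi(m)|$ is nondecreasing in $m$, ordered by extension. For $i<\omega_1$ and $L\in\omega$, the set of $\pi$ with $\Sigma_\ell\subseteq\pi[B_i\cap\operatorname{dom}\pi]$ for some $\ell\ge L$ is dense: given $\pi$ with domain $k$, take $\ell\ge L$ not smaller than any $|\pi(m)|$, take $k'$ such that the interval $[k,k')$ contains $2^\ell$ elements of $B_i$, and map $[k,k')$ into $\Sigma_\ell$ so that $B_i\cap[k,k')$ is mapped onto $\Sigma_\ell$. By MA$_{\aleph_1}$ a filter meets all these sets; let $\pi$ now denote its union. Its domain is $\mathbb{N}$, since a member of the dense set for $L$ has at least $2^L$ points in its domain. The lengths $|\pi(m)|$ are nondecreasing and unbounded, so $\pi:\mathbb{N}\to\Sigma$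 is finite-to-one, and for each $i$ we have $\Sigma_\ell\subseteq\pi[B_i]$ for infinitely many $\ell$.

For $x\in2^\omega$ let $R_x$ be the set of $m$ such that $\pi(m)$ is an initial segment of $x$. Then $R_x\cap B_i$ is infinite, since $x\upharpoonright\ell\in\pi[B_i]$ for infinitely many $\ell$. For $x\neq y$ the set $R_x\cap R_y$ consists of the $m$ such that $\pi(m)$ is an initial segment of the longest common initial segment $x\wedge y$. So it is finite and depends only on $x\wedge y$.

\emph{Step 2: fixing $i$.} For each $x$ the space $\mathcal{P}(R_x)$ is covered by the $\aleph_1$ sets $\mathcal{A}_i\cap\mathcal{P}(R_x)$, so by (M3) one of them, with index $i(x)$, is nonmeager in $\mathcal{P}(R_x)$. As $|2^\omega|=\aleph_2$, there are $i$ and an uncountable $Y\subseteq2^\omega$ with $i(x)=i$ for $x\in Y$. Write $B,\Phi,\mathcal{A}$ for $B_i,\Phi_i,\mathcal{A}_i$, and put $D=\mathbb{N}\setminus B$. We claim that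
\begin{equation}\label{eq:Rx}
R_x\cap B\subseteq^*\Phi(R_x)\qquad\text{for }x\in Y.
\end{equation}
Let $T=(R_x\cap B)\setminus\Phi(R_x)$. If $A\in\mathcal{A}\cap\mathcal{P}(R_x)$, then $A\cap B=^*\Phi(A)\subseteq^*\Phi(R_x)$, so $A\cap T$ is finite. If $T$ were infinite, each of the closed sets $\{A\subseteq R_x:A\cap T\subseteq k\}$ would be nowhere dense, and their union would be a meager set containing $\mathcal{A}\cap\mathcal{P}(R_x)$.

\emph{Step 3: the coloring.} For $A\in\mathcal{A}$, the part $A\cap D$ determines the part $A\cap B$ up to a finite set, by \eqref{eq:phi}. The coloring records pairs that agree on $D$ and disagree on $B$ where they can be compared. Let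
\[
\mathcal{Z}=\{(x,A):x\in Y,\ A\in\mathcal{A}\cap\mathcal{P}(R_x)\}\subseteq2^\omega\times\mathcal{P}(\mathbb{N}),
\]
and let $\{(x,A),(y,A')\}\in K_0$ if and only if
\[
x\neq y,\qquad A\cap D\cap R_y=A'\cap D\cap R_x,\qquad A\cap B\cap R_y\neq A'\cap B\cap R_x .
\]
Since $A\subseteq R_x$ and $A'\subseteq R_y$, these conditions involve only the traces of $A$ and $A'$ on the finite set $R_x\cap R_y$, and this set is locally constant in $(x,y)$ for $x\neq y$. So $K_0$ is open. We refute both alternatives of OCA.

\emph{Step 4: there is no uncountable $K_0$-homogeneous set.} Such a set has the form $\{(x,A_x):x\in Y_0\}$ with $Y_0$ uncountable. Its $D$-parts can be amalgamated: let $U=\bigcup_{x\in Y_0}(A_x\cap D)$. For distinct $x,y\in Y_0$ we have $A_y\cap D\cap R_x=A_x\cap D\cap R_y\subseteq A_x\cap D$, so $U\cap R_x=A_x\cap D$. Let $V=\Phi(U)\subseteq B$. By $A_x\in\mathcal{A}$ and \eqref{eq:phi},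
\[
A_x\cap B=^*\Phi(A_x)=^*\Phi(A_x\cap D)=\Phi(U\cap R_x)=^*V\cap\Phi(R_x).
\]
Intersecting both sides with $R_x\cap B$ and using \eqref{eq:Rx}, we get $A_x\cap B=^*V\cap R_x$. Choose $k_x$ with $(A_x\cap B)\setminus k_x=(V\cap R_x)\setminus k_x$. There are only countably many triples $(k_x,A_x\cap B\cap k_x,R_x\cap k_x)$, so two distinct $x,y\in Y_0$ have the same triple; let $k=k_x=k_y$. From $k$ on, the sets $A_x\cap B\cap R_y$ and $A_y\cap B\cap R_x$ both coincide with $V\cap R_x\cap R_y$. Below $k$ they both equal $A_x\cap B\cap k=A_y\cap B\cap k$, because this set is contained in $R_x\cap k=R_y\cap k$. So $A_x\cap B\cap R_y=A_y\cap B\cap R_x$, and the pair is not in $K_0$.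

\emph{Step 5: $\mathcal{Z}$ is not a countable union of sets without $K_0$-pairs.} Let $\mathcal{Z}=\bigcup_t\mathcal{Z}_t$. For $x\in Y$ the sections $\mathcal{Z}_t^x=\{A:(x,A)\in\mathcal{Z}_t\}$ cover the nonmeager set $\mathcal{A}\cap\mathcal{P}(R_x)$. So one of them is nonmeager, hence dense in some $\{A\subseteq R_x:A\cap k=s\}$ with $s\subseteq R_x\cap k$. Let $Y_1\subseteq Y$ be uncountable with the same $t,k,s$ for all its members. An uncountable subset of $2^\omega$ contains one of its accumulation points; let $x\in Y_1$ be one. Pick $j\in R_x\cap B$ with $j\ge k$, and then $y\in Y_1\setminus\{x\}$ that agrees with $x$ up to $|\pi(j)|$. Then $j$ lies in the finite set $F=R_x\cap R_y$, and $s\subseteq F$. By density pick $A\in\mathcal{Z}_t^x$ with $A\cap k=s$ and $A\cap(F\setminus k)=\{j\}$, and $A'\in\mathcal{Z}_t^y$ with $A'\cap k=s$ and $A'\cap(F\setminus k)=\emptyset$. Then $A\cap R_y=s\cup\{j\}$ and $A'\cap R_x=s$. Since $j\in B\setminus s$, these sets have the same trace on $D$ and different traces on $B$. So $\mathcal{Z}_t$ contains a pair in $K_0$.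

Steps 4 and 5 contradict OCA.
\end{proof}

\section{The set $G$ is dense}\label{sec:dense}

To apply the Splitting Lemma we need partner maps $g$ that are continuous on a whole clopen set $B^*$, even over the region where $G$ is empty. The first lemma finds clopen sets in the domain whose images are separated by one partition. These images need not have interior in $X$, so the lemma alone says nothing about $G$.

\begin{lemma}\label{lem:regular}
Every infinite $A\subseteq\mathbb{N}$ contains an infinite $B$ with $f(B^*)\subseteq X_P$ for some partition $P$.
\end{lemma}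

\begin{proof}
By (M1) list all partitions as $P_\alpha$, $\alpha<\omega_2$. Suppose the lemma fails for $A$. We build a $\subseteq^*$-decreasing sequence of infinite sets $B_\alpha\subseteq A$, $\alpha<\omega_2$, with $B_0=A$ and $B_{\alpha+1}^*\cap f^{-1}(X_{P_\alpha})=\emptyset$. Given $B_\alpha$, the open set $B_\alpha^*\setminus f^{-1}(X_{P_\alpha})$ is nonempty by the failure of the lemma, so it contains $B_{\alpha+1}^*$ for an infinite $B_{\alpha+1}\subseteq B_\alpha$. A limit $\alpha<\omega_2$ has cofinality at most $\omega_1$, so (M2) gives an infinite pseudointersection, and we intersect it with $A$. By compactness there is $x\in\bigcap_\alpha B_\alpha^*$. Then $f(x)$ lies in no $X_P$, contradicting Lemma~\ref{lem:XP}(a).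
\end{proof}

The next lemma produces condition (1) of Section~\ref{sec:two}: away from $\overline{G}$, any given partition $Q$ fails to separate a continuous family of pairs.

\begin{lemma}\label{lem:partner}
Let $\Omega\subseteq X\setminus\overline{G}$ be nonempty and open, and let $Q$ be a partition. There are $U\in Q$, an infinite $B\subseteq U$ and a map $g:B^*\to(U\setminus B)^*$ such that $f(B^*)\subseteq\Omega$ and $f(g(b))=f(b)$ for all $b\in B^*$.
\end{lemma}

\begin{proof}
No nonempty open subset of $\Omega$ is contained in any $X_P$, since it would then be contained in $G$.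

We first shrink $\Omega$ so that all fibers over it meet the same pieces of $Q$. For $z\in X$ let $\operatorname{supp}(z)=\{U\in Q:U^*\cap f^{-1}(z)\neq\emptyset\}$. Choose $z_0\in\Omega$ with $|\operatorname{supp}(z_0)|$ minimal, and put $\sigma=\operatorname{supp}(z_0)$ and $\Omega'=\Omega\setminus\bigcup_{U\in Q\setminus\sigma}f(U^*)$. The set $\Omega'$ is open and contains $z_0$. For $z\in\Omega'$ we have $\operatorname{supp}(z)\subseteq\sigma$, so $\operatorname{supp}(z)=\sigma$ by minimality.

The nonempty open set $f^{-1}(\Omega')$ contains some $A^*$ with $A$ infinite. By Lemma~\ref{lem:regular} there is an infinite $B\subseteq A$ with $f(B^*)\subseteq X_P$, and by Lemma~\ref{lem:XP}(b) we may assume that $P$ refines $Q$. The closed sets $B^*\cap f^{-1}(X_{P,\tau})\cap V^*$, for $\tau\in[P]^n$ and $V\in\tau$, are finitely many and partition $B^*$, so they are clopen, and one of them is nonempty. Shrinking $B$, we may assume $f(B^*)\subseteq X_{P,\tau}$ and $B\subseteq V\in\tau$. Let $U\in Q$ contain $V$. Then $U\in\sigma$, since any $b\in B^*$ lies in $U^*$ and has $f(b)\in\Omega'$.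

Fix $b\in B^*$. We claim that $f(b)\in f((U\setminus B)^*)$. For an open neighborhood $N$ of $f(b)$, the nonempty open set $N\cap\Omega'$ is not contained in $X_P$, hence not in $f(B^*)$. So $f(b)\in\overline{\Omega'\setminus f(B^*)}$. If $z\in\Omega'\setminus f(B^*)$, then $U\in\operatorname{supp}(z)$ gives $x\in U^*$ with $f(x)=z$, and $x\notin B^*$, so $z\in f((U\setminus B)^*)$. This set is closed, and the claim follows.

Let $x\in(U\setminus B)^*$ satisfy $f(x)=f(b)$. Since $f(b)\in X_{P,\tau}$, the point $x$ lies in $V'^*$ for some $V'\in\tau$. As $P$ refines $Q$ and $x\in V'^*\cap U^*$, we have $V'\subseteq U$. Also $V'\neq V$, because $b$ is the only point of its fiber in $V^*$ and $x\neq b$. Thus $V'\subseteq U\setminus B$. Let $g$ be the composition of $f\upharpoonright B^*:B^*\to X_{P,\tau}$ with the inverse of the homeomorphism $V'^*\cap f^{-1}(X_{P,\tau})\to X_{P,\tau}$ of Lemma~\ref{lem:XP}(c).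
\end{proof}

\begin{proposition}\label{prop:dense}
$G$ is dense in $X$.
\end{proposition}

\begin{proof}
Suppose $R=X\setminus\overline{G}\neq\emptyset$. Apply the Decision Lemma to $H=\overline{R}$ to get a target $p$ and a partition $Q$ with $Z(p)\subseteq X_Q$. For $i\in I$ write $p(i)=O_i\cap\overline{R}$ with $O_i$ open. Then $\Omega_i=p(i)\cap R=O_i\cap R$ is open in $X$, and it is nonempty since $O_i$ meets $\overline{R}$. Lemma~\ref{lem:partner} gives $U_i\in Q$, $B_i\subseteq U_i$ and $g_i:B_i^*\to(U_i\setminus B_i)^*$ for $\Omega_i$ and $Q$. Since $|I|=\aleph_1$, the Splitting Lemma gives $S\subseteq\mathbb{N}$ and points $b_i\in B_i^*$ with exactly one of $b_i$, $g_i(b_i)$ in $S^*$.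

Let $x=\lim_{\mathcal{W}}b_i$ and $x'=\lim_{\mathcal{W}}g_i(b_i)$. As $Q$ is finite, there is $U\in Q$ with $U_i=U$ for $\mathcal{W}$-almost all $i$, so $x,x'\in U^*$. Either $b_i\in S^*$ and $g_i(b_i)\notin S^*$ for $\mathcal{W}$-almost all $i$, or the reverse holds for $\mathcal{W}$-almost all $i$. Since $S^*$ is clopen, exactly one of $x,x'$ is in $S^*$, so $x\neq x'$. Finally $f(g_i(b_i))=f(b_i)\in\Omega_i\subseteq p(i)$, so $f(x)=f(x')=\lim_{\mathcal{W}}f(b_i)\in Z(p)\subseteq X_Q$. But the fiber of a point of $X_Q$ has at most one point in $U^*$.
\end{proof}

\section{The set $G$ is all of $X$}\label{sec:all}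

The dense open set $G$ is a union of good sets $C$, each with its equivalence relation $E_C$. If one coloring of $\mathbb{N}$ were injective on almost all classes of every $E_C$, the rainbow criterion would give $G\subseteq X_P$, and then $X=\overline{G}\subseteq X_P$. We show that the relations $E_C$ cohere modulo finite sets, that MA$_{\aleph_1}$ yields such a coloring for $\aleph_1$ good sets, and that OCA yields a substitute for enough good sets near a point of $X\setminus G$.

\subsection{Coherence and $\aleph_1$ good sets}

\begin{lemma}\label{lem:coherence}
If $C$ and $C'$ are good, then $[m]_C=[m]_{C'}$ for almost all $m\in B_C\cap B_{C'}$.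
\end{lemma}

\begin{proof}
Suppose the set $M_0$ of exceptions is infinite. For $m\in M_0$ the two classes are different and both have $n$ elements, so we can choose $\rho(m)\in[m]_{C'}\setminus[m]_C$. We choose recursively distinct $m_0,m_1,\dots\in M_0$ such that $\rho(m_k)\notin[m_l]_C$ for all $k,l$. For $k=l$ this holds by the choice of $\rho$. At step $k$ let $m_k\in M_0$ avoid the following finite sets: the earlier $m_l$; the classes $[\rho(m_l)]_C$ for $l<k$ with $\rho(m_l)\in B_C$; and the classes $[z]_{C'}$ for $z\in B_{C'}\cap\bigcup_{l<k}[m_l]_C$. If $\rho(m_l)\in[m_k]_C$ with $l<k$, then $m_k\in[\rho(m_l)]_C$, which was avoided. If $z=\rho(m_k)\in[m_l]_C$ with $l<k$, then $m_k\in[z]_{C'}$, which was avoided as well.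

Let $M=\{m_k:k\in\omega\}$ and $T=\bigcup_{m\in M}[m]_C$, so that $\rho[M]\cap T=\emptyset$. Take $x\in M^*$. By Lemma~\ref{lem:dictionary}(b) for $C'$, the point $\rho(x)$ is in the fiber of $f(x)$. By Lemma~\ref{lem:dictionary}(a) for $C$, we have $T\in\rho(x)$. But also $\rho[M]\in\rho(x)$, a contradiction.
\end{proof}

\begin{lemma}\label{lem:aleph1}
If $C_i$, $i<\omega_1$, are good, there is a partition $P$ with $C_i\subseteq X_P$ for all $i$.
\end{lemma}

\begin{proof}
Write $B_i$, $E_i$, $[m]_i$ for $B_{C_i}$, $E_{C_i}$, $[m]_{C_i}$. We approximate a coloring by finite conditions, each of which promises to color the classes of finitely many $E_i$ injectively from now on. To amalgamate two conditions we must honor two such promises at once. Each forbids at most $n-1$ colors at a given integer, and so we use $r=2n-1$ colors.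

Let $\mathbb{P}$ be the set of pairs $(s,F)$, where $s:k\to r$ for some $k\in\omega$ and $F\subseteq\omega_1$ is finite, such that $[m]_i=[m]_j$ whenever $i,j\in F$, $m\ge k$ and $m\in B_i\cap B_j$. Let $(s',F')\le(s,F)$ if $s'\supseteq s$, $F'\supseteq F$, and $s'(z)\neq s'(m)$ whenever $i\in F$, $z<m$ are $E_i$-equivalent and $\operatorname{dom}s\le m<\operatorname{dom}s'$. This is a partial order. For transitivity let $(s'',F'')\le(s',F')\le(s,F)$, let $i\in F$, and let $z<m$ be $E_i$-equivalent with $\operatorname{dom}s\le m<\operatorname{dom}s''$. If $m\ge\operatorname{dom}s'$ the first relation applies, since $i\in F'$; otherwise the second does.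

\emph{Amalgamation.} Let $(s,F),(s,F')\in\mathbb{P}$ have the same first coordinate $s:k\to r$, and let $l\in\omega$. We find a common extension $(s',F\cup F')$ with $\operatorname{dom}s'\ge l$. By Lemma~\ref{lem:coherence} there is $k'\ge\max(k,l)$ such that $[m]_i=[m]_j$ for all $i,j\in F\cup F'$ and $m\ge k'$ in $B_i\cap B_j$. Color $m=k,\dots,k'-1$ in increasing order, giving $m$ a color different from the colors of all $z<m$ that lie in $[m]_i$ for some $i\in F\cup F'$ with $m\in B_i$. Since $m\ge k$, the classes $[m]_i$ with $i\in F$ and $m\in B_i$ all coincide, so they contribute at most $n-1$ elements $z$; the same holds for $F'$. At most $2n-2$ colors are forbidden, so one is available. The resulting $s':k'\to r$ is as required.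

There are countably many $s$, so an uncountable subset of $\mathbb{P}$ contains two conditions with the same $s$, and $\mathbb{P}$ is ccc. Amalgamating $(s,F)$ with itself shows that the conditions with $\operatorname{dom}s\ge l$ are dense. Amalgamating $(s,F)$ with $(s,\{i\})\in\mathbb{P}$ shows that the conditions with $i\in F$ are dense. By MA$_{\aleph_1}$ a filter meets all these dense sets; let $c:\mathbb{N}\to r$ be the union of its first coordinates. Given $i$, take $(s,F)$ in the filter with $i\in F$. If $z<m$ are $E_i$-equivalent and $m\ge\operatorname{dom}s$, some $(s',F')\le(s,F)$ in the filter has $m<\operatorname{dom}s'$, so $c(z)\neq c(m)$. Hence $c$ is injective on every $E_i$-class disjoint from $\operatorname{dom}s$, that is, on almost all classes. Lemma~\ref{lem:dictionary}(c) finishes the proof.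
\end{proof}

\subsection{Localizing near a bad point}

There may be $\aleph_2$ good sets, so Lemma~\ref{lem:aleph1} does not suffice. OCA will split a family of good sets into countably many subfamilies on which the $E_C$ cohere exactly, provided that any $\aleph_1$ members of the family lie in one good set. For this the closure of their union must avoid $X\setminus G$. The Decision Lemma yields an open set and a partition $Q$ such that this holds locally for good sets disjoint from $X_Q$; and points inside $X_Q$ are already separated by $Q$.

\begin{lemma}\label{lem:local}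
Suppose $\Delta=X\setminus G\neq\emptyset$. There are an open set $O$ with $O\cap\Delta\neq\emptyset$ and a partition $Q$ such that, for all good sets $C_\zeta$, $\zeta<\omega_1$, disjoint from $X_Q$,
\[
O\cap\Delta\cap\overline{\bigcup_{\zeta<\omega_1}C_\zeta}=\emptyset .
\]
\end{lemma}

\begin{proof}
Suppose not. Apply the Decision Lemma to the closed set $H=\Delta$ to get $p$ and $Q$ with $Z(p)\subseteq X_Q$. Write $p(i)=O_i\cap\Delta$ with $O_i$ open. The statement fails for $O_i$ and $Q$, so there are $y_i\in p(i)$ and good sets $C_{i,\zeta}$, $\zeta<\omega_1$, disjoint from $X_Q$, with $y_i\in\overline{\bigcup_\zeta C_{i,\zeta}}$. These are $\aleph_1$ good sets altogether. By Lemmas~\ref{lem:aleph1} and~\ref{lem:XP}(b) there is $P$ refining $Q$ with all $C_{i,\zeta}$ contained in $X_P\setminus X_Q$, and this set is closed. So it contains all $y_i$ and hence $\lim_{\mathcal{W}}y_i$. But $\lim_{\mathcal{W}}y_i\in Z(p)\subseteq X_Q$.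
\end{proof}

\begin{proposition}\label{prop:all}
$G=X$.
\end{proposition}

\begin{proof}
Suppose $\Delta=X\setminus G\neq\emptyset$, and take $O$ and $Q$ from Lemma~\ref{lem:local}. By regularity there are open sets $O',O''$ with $O''\cap\Delta\neq\emptyset$ and $\overline{O''}\subseteq O'\subseteq\overline{O'}\subseteq O$. Let $\mathcal{C}'$ be the family of good $C\subseteq O'\setminus X_Q$ and $\mathcal{C}''$ the family of good $C\subseteq O''\setminus X_Q$. Two nested families are needed because an upper bound for members of one family is found only in a slightly larger open set.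
\begin{enumerate}
\item[(a)] \emph{Any $\aleph_1$ members $C_\zeta$ of $\mathcal{C}'$ are contained in one good set.} The compact set $K=\overline{\bigcup_\zeta C_\zeta}$ is contained in $\overline{O'}\subseteq O$, so it misses $\Delta$ by Lemma~\ref{lem:local}. Thus $K\subseteq G$, and Lemma~\ref{lem:good}(b) applies.
\item[(b)] \emph{Any countably many members $C_j$ of $\mathcal{C}''$ are contained in one member of $\mathcal{C}'$.} The compact set $K=\overline{\bigcup_jC_j}\subseteq\overline{O''}\subseteq O'$ misses $\Delta$ by Lemma~\ref{lem:local}. By Lemmas~\ref{lem:aleph1} and~\ref{lem:XP}(b), $\bigcup_jC_j$ is contained in a closed set $X_P\setminus X_Q$ with $P$ refining $Q$, so $K\cap X_Q=\emptyset$. Apply Lemma~\ref{lem:good}(b) to $K$ and the open set $O'\setminus X_Q$.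
\end{enumerate}

\emph{The coloring.} The relation $E_C\subseteq\mathbb{N}^2$ determines $B_C$, and $C=f(B_C^*)$. So $C\mapsto E_C$ identifies $\mathcal{C}'$ with a subspace of the compact metrizable space $\mathcal{P}(\mathbb{N}^2)$. Let $\{C,C'\}\in K_0$ if $[m]_C\neq[m]_{C'}$ for some $m\in B_C\cap B_{C'}$. To see that $K_0$ is open, let $m$ witness $\{C,C'\}\in K_0$. The set of $C_1$ with $E_{C_1}\supseteq[m]_C\times[m]_C$ is a neighborhood of $C$. For such $C_1$ we have $m\in B_{C_1}$ and $[m]_{C_1}\supseteq[m]_C$, hence $[m]_{C_1}=[m]_C$, as both have $n$ elements. The same holds near $C'$, so $m$ is a witness for all nearby pairs.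

\emph{There is no uncountable $K_0$-homogeneous set.} Let $C_\zeta\in\mathcal{C}'$, $\zeta<\omega_1$, be distinct, and take a good $C$ containing them, by (a). Then $B_{C_\zeta}\subseteq^*B_C$, and by Lemma~\ref{lem:coherence} there is $k_\zeta$ such that $m\in B_C$ and $[m]_{C_\zeta}=[m]_C$ for all $m\in B_{C_\zeta}\setminus k_\zeta$. There are countably many possibilities for $k_\zeta$ together with the finite set $\{(m,[m]_{C_\zeta}):m\in B_{C_\zeta}\cap k_\zeta\}$, so they coincide for some $\zeta\neq\zeta'$. For $m\in B_{C_\zeta}\cap B_{C_{\zeta'}}$ the two classes agree, by this coincidence if $m<k_\zeta$ and because both equal $[m]_C$ otherwise. So $\{C_\zeta,C_{\zeta'}\}\notin K_0$.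

\emph{Countably many partitions serve $\mathcal{C}'$.} By OCA, $\mathcal{C}'=\bigcup_{t\in\omega}\mathcal{C}'_t$, where any $C,C'\in\mathcal{C}'_t$ satisfy $[m]_C=[m]_{C'}$ for all $m\in B_C\cap B_{C'}$. Hence two classes coming from members of $\mathcal{C}'_t$ are equal or disjoint. Color $\mathbb{N}$ with $n$ colors so that each of these $n$-element classes receives all colors. By Lemma~\ref{lem:dictionary}(c) the resulting partition $Q_t$ satisfies $C\subseteq X_{Q_t}$ for all $C\in\mathcal{C}'_t$.

\emph{One partition serves $\mathcal{C}''$.} We claim that for some $t$ every $C\in\mathcal{C}''$ is contained in $X_{Q_t}$. Otherwise pick, for each $t$, a set $C_t\in\mathcal{C}''$ with $C_t^-=C_t\setminus X_{Q_t}\neq\emptyset$. There is $P$ refining $Q_t$ with $C_t\subseteq X_P$, and $X_{Q_t}$ is clopen in $X_P$. So $C_t^-$ is clopen in $C_t$, hence in $X$, and $C_t^-\in\mathcal{C}''$. By (b) some $C\in\mathcal{C}'$ contains all $C_t^-$. Say $C\in\mathcal{C}'_t$. Then $C_t^-\subseteq C\subseteq X_{Q_t}$, although $C_t^-$ is nonempty and disjoint from $X_{Q_t}$.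

\emph{Conclusion.} Fix $t$ as in the claim and let $P$ be a common refinement of $Q$ and $Q_t$. By Lemma~\ref{lem:good}(b), $G\cap(O''\setminus X_Q)=\bigcup\mathcal{C}''\subseteq X_{Q_t}$. Hence $G\cap O''\subseteq X_Q\cup X_{Q_t}\subseteq X_P$. Since $G$ is dense (Proposition~\ref{prop:dense}), $O''$ is open and $X_P$ is closed, $O''\subseteq\overline{G\cap O''}\subseteq X_P$. So $O''\subseteq\operatorname{int}X_P\subseteq G$, contradicting $O''\cap\Delta\neq\emptyset$.
\end{proof}

Propositions~\ref{prop:reduction} and~\ref{prop:all} prove Theorem~\ref{thm:main}.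

\section{Independence, locally constant fiber size, and the role of the hypotheses}\label{sec:end}

\begin{proof}[Proof of Theorem~\ref{thm:answer}]
OCA+MA is consistent relative to ZFC, and by Theorem~\ref{thm:main} it implies that all $n$-to-one maps on $\mathbb{N}^*$ are trivial, for all $n$. Under CH there is a nontrivial autohomeomorphism of $\mathbb{N}^*$ \cite{rudin}, so Theorem~\ref{thm:zfc}(2) gives nontrivial $n$-to-one maps for every $n\ge2$. Since CH is consistent relative to ZFC, both independence statements follow.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:locconst}]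
The sets $X_k=\{y:|f^{-1}(y)|=k\}$, $k\ge1$, are open and partition the compact space $X$. So only finitely many are nonempty, and they are clopen. For the $k$ with $X_k\neq\emptyset$ write $f^{-1}(X_k)=A_k^*$ with $A_k$ infinite. The sets $A_k^*$ partition $\mathbb{N}^*$, so after finite changes the $A_k$ partition $\mathbb{N}$. Fix also a partition of $\mathbb{N}$ into infinite sets $D_k$, for the same $k$. Identify $A_k$ and $D_k$ with $\mathbb{N}$ and apply Theorem~\ref{thm:main} to the $k$-to-one map $f\upharpoonright A_k^*:A_k^*\to X_k$. This gives a finite-to-one $h_k:A_k\to D_k$ and a homeomorphism $\varphi_k:X_k\to D_k^*$ with $\varphi_k(f(x))=h_k(x)$ for $x\in A_k^*$. Then $h=\bigcup_kh_k$ is finite-to-one, $\varphi=\bigcup_k\varphi_k$ is a homeomorphism of $X$ onto $\mathbb{N}^*$, and $\varphi\circ f=\tilde h\upharpoonright\mathbb{N}^*$.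
\end{proof}

\begin{remark}[Exactly $n$ points]
The constant fiber size is what makes the set of points whose fiber is separated by $P$ closed. For the map of Proposition~\ref{prop:sharp}, the partition $\{\mathbb{N}\}$ separates all fibers except $\{a,b\}$, and the complement of the point $f(a)$ is not closed, since $a$ is not isolated in $\mathbb{N}^*$. The hypothesis returns on the level of the integers: that all classes have $n$ elements gives the function $\rho$ in Lemma~\ref{lem:coherence} and the openness of $K_0$ in Proposition~\ref{prop:all}.
\end{remark}

\begin{remark}[The axioms]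
The equality $\mathfrak{c}=\aleph_2$ fixes the length of the recursions in Lemmas~\ref{lem:decision} and~\ref{lem:regular} and allows the index $i$ to be fixed in Lemma~\ref{lem:split}. MA$_{\aleph_1}$ is used in Lemmas~\ref{lem:split}, \ref{lem:regular} and~\ref{lem:aleph1}, and OCA is applied directly in Lemma~\ref{lem:split} and Proposition~\ref{prop:all}. Triviality of all autohomeomorphisms, used in Lemma~\ref{lem:lift}, is necessary for the conclusion of Theorem~\ref{thm:main} when $n\ge2$, by Theorem~\ref{thm:zfc}(2). The map constructed there has $X=X_Q$ for $Q=\{N_1,\dots,N_n\}$, so $G=X$ holds for it, and what fails is the passage from sheets to functions on $\mathbb{N}$.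
\end{remark}

\begin{thebibliography}{9}

\bibitem{head}
\emph{The fourth head of $\beta\mathbb{N}$},
\texttt{http://www.math.yorku.ca/\textasciitilde ifarah/Ftp/2005l29-opit.pdf}.

\bibitem{rudin}
W.~Rudin, 1956.

\bibitem{todorcevic}
Todor\v{c}evi\'c, \emph{Partition Problems in Topology}, 1989.

\bibitem{velickovic}
Veli\v{c}kovi\'c, \emph{OCA and automorphisms of $P(\omega)/\mathrm{fin}$}, Topology Appl.\ 49 (1993).

\end{thebibliography}
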